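
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Real projective spaces that do not embed in $\mathbb{R}^{2n-6}$}


\begin{abstract}
Let $\alpha(n)$ be the number of ones in the binary expansion of $n$. We prove that $\mathbb{R}P^n$ does not embed in $\mathbb{R}^{2n-6}$, even topologically, if $n\equiv 4 \bmod 8$ and $\alpha(n)=2$, or if $n\equiv 2\bmod 8$ and $\alpha(n)=3$. The simplest obstruction, a power of a degree-one class on the manifold of orthogonal pairs of lines, vanishes here. We compare two different reasons for its vanishing: one would come from an embedding, the other comes from the identity $(a+b)^{2B}=a^{2B}+b^{2B}$ for a power $B$ of $2$. Steenrod squares tell them apart.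
\end{abstract}

\section{Introduction}

\subsection{The question and the answer}

For a positive integer $n$ let $\alpha(n)$ be the number of ones in its binary expansion. The following facts are quoted in \cite{EM}.
\begin{itemize}
\item[(i)] If $n\equiv 2\bmod 8$ and $\alpha(n)=3$, or if $n\equiv 4\bmod 8$ and $\alpha(n)=2$, then $\mathbb{R}P^n$ immerses in $\mathbb{R}^{2n-6}$ but not in $\mathbb{R}^{2n-7}$.
\item[(ii)] If $n\equiv 2\bmod 8$ and $\alpha(n)\ge 4$, or if $n\equiv 4\bmod 8$ and $\alpha(n)\ge 3$, then $\mathbb{R}P^n$ embeds in $\mathbb{R}^{2n-6}$.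
\end{itemize}
So for the $n$ in (i) the smallest dimension in which a smooth embedding is conceivable is $2n-6$, and for larger $\alpha(n)$, in the same residue class of $n$, an embedding in $\mathbb{R}^{2n-6}$ exists. It is conjectured in \cite{EM} that for the $n$ in (i) there is none. We prove this.

Let $F(M,2)$ be the space of ordered pairs of distinct points of $M$, with the involution that swaps them. An injective continuous map $f:M\to\mathbb{R}^m$ gives the map
\[
F(M,2)\to S^{m-1},\qquad (p,q)\mapsto \frac{f(p)-f(q)}{|f(p)-f(q)|},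
\]
which is a $\mathbb{Z}/2$-map, i.e.\ equivariant for the swap and the antipodal involution.

\begin{theorem}\label{thm:main}
Let $n=2^e+4$ with $e\ge3$ (that is, $n\equiv4\bmod 8$ and $\alpha(n)=2$), or $n=2^i+2^j+2$ with $3\le i<j$ (that is, $n\equiv2\bmod 8$ and $\alpha(n)=3$). Then there is no $\mathbb{Z}/2$-map $F(\mathbb{R}P^n,2)\to S^{2n-7}$. In particular there is no continuous injection, hence no topological or smooth embedding, $\mathbb{R}P^n\to\mathbb{R}^{2n-6}$.
\end{theorem}

The smallest cases are $n=12$ and $n=26$. By (i), for the $n$ of Theorem~\ref{thm:main} the least immersion dimension is exactly $2n-6$. By the theorem the least embedding dimension is strictly larger, at least $2n-5$; we do not claim that $2n-5$ is attained.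

\begin{corollary}\label{cor:main}
\textup{(a)} $\mathbb{R}P^k$ does not embed in $\mathbb{R}^{2^{e+1}+2}$ if $k\ge 2^e+4$, $e\ge3$. It does not embed in $\mathbb{R}^{2^{i+1}+2^{j+1}-2}$ if $k\ge 2^i+2^j+2$, $3\le i<j$.

\textup{(b)} Together with \textup{(ii)}: for $n\equiv4\bmod8$, $\mathbb{R}P^n$ embeds in $\mathbb{R}^{2n-6}$ if and only if $\alpha(n)\ge3$; for $n\equiv2\bmod 8$, $n>2$, if and only if $\alpha(n)\ge4$.
\end{corollary}

\subsection{Where the simplest test stops}

All cohomology has $\mathbb{Z}/2$ coefficients unless others are shown. Put $P=\mathbb{R}P^\infty$, $H^*(P)=\mathbb{Z}/2[x]$.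

Restrict a $\mathbb{Z}/2$-map $F(\mathbb{R}P^n,2)\to S^{m-1}$ to the pairs of \emph{orthogonal} lines in $\mathbb{R}^{n+1}$ and divide by the involutions. This yields a map $X\to\mathbb{R}P^{m-1}$, where $X$ is the closed $(2n-1)$-manifold of unordered pairs of orthogonal lines. Let $x\in H^1(X)$ be the class of the double covering by ordered pairs. Then $x^m=0$. Let $B$ be the largest power of $2$ with $B\le n$. We shall see (Proposition~\ref{prop:height}) that
\[
x^{2B-1}\ne0,\qquad x^{2B}=0\qquad\text{in } H^*(X).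
\]
So this test excludes embeddings in $\mathbb{R}^{2B-1}$ and says nothing beyond that. For $n=B+2$, where $2n-6=2B-2$, it is enough. For the $n$ of Theorem~\ref{thm:main} we have $2n-6>2B$, and it is silent: for $n=12$ we want to exclude $\mathbb{R}^{18}$, but $x^{16}$ is already zero.

\subsection{The idea}

When $x^m$ is zero one can ask \emph{why}. A reason is a lift of $x^m\in H^m(P)$ to the relative group $H^m(P,X)$ of the classifying map $X\to P$, and Steenrod squares act on reasons.

A map $X\to\mathbb{R}P^{m-1}$ gives one lift of $x^m$, and on it the squares act as they do on $x^m$ itself. On the other hand, $x^{2B}$ vanishes on $X$ whether or not such a map exists. So $x^{2B}$ has a lift, and $x^{m-2B}$ times this lift is a second lift of $x^m$. To find the squares on it we pass to a space $\tilde X$ over $X$ on which the line bundle becomes a tensor product of two line bundles pulled back from $\mathbb{R}P^n$. There $x$ becomes $a+b$, and the identity $(a+b)^{2B}=a^{2B}+b^{2B}=0$ is an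 explicit reason for the vanishing of $x^{2B}$. On a suitable lift that realizes it the squares act differently from those on $x^{2B}$: $Sq^1$ of it is the coboundary of $a^Bb^B$, while $Sq^2,Sq^3,Sq^4$ vanish. This is the Key Lemma~\ref{lem:key}; it is proved by realizing the lift inside a piece of a bar construction, where it is an iterated Steenrod square. The lift on $X$ need not pull back to this one, but it can be chosen so that the discrepancy is measured by one rather rigid unknown class.

The two lifts of $x^m$ on $X$ differ by the coboundary of a class $z\in H^{m-1}(X)$, whose first four (twisted) squares are thereby known, up to one unknown class $\kappa$. A duality argument eliminates $z$. What is left is a characteristic number of the Grassmannian $G_2(\mathbb{R}^{n+1})$ which must vanish; the unknown $\kappa$ cancels, and the number is $1$. For $n=12$ it is $\binom52+\binom73=45$, mod $2$. Example~\ref{ex:toy} shows the comparison of two lifts by hand in a simpler situation.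

\section{Orthogonal pairs of lines}\label{sec:X}

\subsection{The manifold $X$}

Let $n\ge2$, let $G=G_2(\mathbb{R}^{n+1})$, of dimension $2n-2$, with tautological plane bundle $\gamma$, and put $u=w_1(\gamma)$, $v=w_2(\gamma)$. Let $E$ be the plane bundle of trace-free symmetric endomorphisms of $\gamma$, let $X=\mathbb{P}(E)$, a closed manifold of dimension $2n-1$, with tautological line bundle $\lambda$. Write $x=w_1(\lambda)$ and let $\ell:X\to P$ classify $\lambda$, so $\ell^*x=x$.

A nonzero trace-free symmetric endomorphism of a plane $p$ becomes, after positive scaling, a reflection $r$ of $p$. It has orthogonal eigenlines $L_+(r),L_-(r)\subset p$ for the eigenvalues $1,-1$, which depend continuously on $r$, and $L_\pm(-r)=L_\mp(r)$. So $X$ is the space of unordered pairs of orthogonal lines in $\mathbb{R}^{n+1}$, and the unit sphere bundle $S(\lambda)$ (scaled so that its points are reflections) is the space of ordered pairs.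

\begin{lemma}\label{lem:compress}
If there is a $\mathbb{Z}/2$-map $\Phi:F(\mathbb{R}P^n,2)\to S^{m-1}$, then $\ell:X\to P$ factors, up to homotopy, through $\mathbb{R}P^{m-1}\subset P$.
\end{lemma}

\begin{proof}
The map $r\mapsto\Phi(L_+(r),L_-(r))$ on $S(\lambda)$ is odd. Dividing by $\pm1$ gives a map $X\to\mathbb{R}P^{m-1}$ that pulls the tautological line bundle back to $\lambda$. Maps $X\to P$ that pull it back to isomorphic bundles are homotopic.
\end{proof}

\subsection{Cohomology and the bisector map}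

Let $\tilde X=\mathbb{P}(\gamma)$ be the space of pairs $(p,L)$, $L\subset p$ a line, $p\in G$. On $\tilde X$ we have $\gamma=\alpha\oplus\beta$ with $\alpha=L$ and $\beta=L^\perp\cap p$, which we write $L^\perp$. Put $a=w_1(\alpha)$, $b=w_1(\beta)$; then $a+b=u$, $ab=v$. By the projective bundle formula,
\[
H^*(\tilde X)=H^*(G)\{1,a\},\qquad a^2=ua+v .
\]
In particular $H^*(G)\to H^*(\tilde X)$ is injective, and computing there gives
\[
Sq^1u=u^2,\qquad Sq^1v=uv,\qquad Sq^2v=v^2 .
\]

On $\tilde X$ the bundle $E$ splits as $\epsilon\oplus(\alpha\otimes\beta)$. The trivial part is spanned by the reflection in $L$; the part $\alpha\otimes\beta$ is spanned by $\xi\otimes\eta+\eta\otimes\xi$, where $\xi\in L$, $\eta\in L^\perp$ are unit vectors (this is the reflection that swaps $\xi$ and $\eta$). Hence $w(E)=1+u$, and the projective bundle formula for $X=\mathbb{P}(E)$ reads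
\begin{equation}\label{eq:HX}
H^*(X)=H^*(G)\{1,x\},\quad x^2=ux,\quad x^iu^j=x^{i+j}\ (i\ge1),\quad \langle xg,[X]\rangle=\langle g,[G]\rangle
\end{equation}
for $g\in H^{2n-2}(G)$.

Define $\pi:\tilde X\to X$ over $G$ by sending $(p,L)$ to the line spanned by $\xi\otimes\eta+\eta\otimes\xi$. The eigenlines of this reflection are spanned by $\xi\pm\eta$, so $\pi$ sends an ordered orthogonal pair to its pair of bisectors. (It must not be confused with the map $(p,L)\mapsto\{L,L^\perp\}$, along which $\lambda$ becomes trivial.) By construction $\pi^*\lambda\cong\alpha\otimes\beta$, so $\pi^*x=a+b=u$ and $\pi^*(g_0+xg_1)=g_0+ug_1$ for $g_0,g_1\in H^*(G)$. Since also $x(g_0+xg_1)=x(g_0+ug_1)$, we get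
\begin{equation}\label{eq:pi}
\operatorname{im}\pi^*=H^*(G)\subset H^*(\tilde X),\qquad x\,c=x\,\pi^*(c)\quad\text{for } c\in H^*(X),
\end{equation}
where $\pi^*(c)\in H^*(G)$ is regarded as an element of $H^*(X)$. Thus $\pi$ has two uses: on $\tilde X$ the bundle $\lambda$ is a tensor product, and $\pi^*(c)$ determines $xc$, so after multiplication by $x$ nothing is lost by passing to $\tilde X$.

\subsection{Characteristic numbers of $G$ and the height of $x$}

\begin{lemma}\label{lem:numbers}
For $0\le d\le n-1$, $\langle u^{2d}v^{n-1-d},[G]\rangle=\binom{2d+1}{d}\bmod 2$, and this is $1$ if and only if $d+1$ is a power of $2$.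
\end{lemma}

\begin{proof}
We have $\langle g,[G]\rangle=\langle ga,[\tilde X]\rangle$. The map $(p,L)\mapsto(L,L^\perp)$ embeds $\tilde X$ in $\mathbb{R}P^n\times\mathbb{R}P^n$ as the set of orthogonal pairs of lines. This is the zero set of the section of $(\alpha\otimes\beta)^*$ given by the inner product, where $\alpha,\beta$ now denote the two tautological line bundles on $\mathbb{R}P^n\times\mathbb{R}P^n$. The section is transverse to zero: turning the second line toward the first changes the inner product to first order. So $\tilde X$ is dual to $a+b$, and the number in question is the coefficient of $a^nb^n$ in $a(a+b)^{2d+1}(ab)^{n-1-d}$, that is, of $a^db^{d+1}$ in $(a+b)^{2d+1}$.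

For the second claim, put $N=d+1$; then $\binom{2d+1}{d}=\frac12\binom{2N}{N}$. Since the exponent of $2$ in $N!$ is $N-\alpha(N)$, the exponent of $2$ in $\binom{2N}{N}$ is $2N-\alpha(2N)-2(N-\alpha(N))=\alpha(N)$. So $\binom{2d+1}{d}$ is odd if and only if $\alpha(d+1)=1$.
\end{proof}

\begin{proposition}\label{prop:height}
Let $B$ be a power of $2$. If $n<2B$, then $u^{2B-1}=0$ in $H^*(G)$ and $H^*(\tilde X)$, and $x^{2B}=0$ in $H^*(X)$. If moreover $n\ge B$, then $u^{2B-2}\ne0$ and $x^{2B-1}\neq0$, so there is no $\mathbb{Z}/2$-map $F(\mathbb{R}P^n,2)\to S^{2B-2}$ and $\mathbb{R}P^n$ does not embed in $\mathbb{R}^{2B-1}$.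
\end{proposition}

\begin{proof}
On $\tilde X$, the bundle $\gamma^\perp$ of rank $n-1$ has $w(\gamma^\perp)=((1+a)(1+b))^{-1}$, so $w_k(\gamma^\perp)=\sum_i a^ib^{k-i}$. For $k=2B-1>n-1$ this is zero. All $\binom{2B-1}{i}$ are odd, so it also equals $(a+b)^{2B-1}=u^{2B-1}$. Injectivity of $H^*(G)\to H^*(\tilde X)$ gives $u^{2B-1}=0$ in $H^*(G)$, and $x^{2B}=xu^{2B-1}=0$. If $n\ge B$, Lemma~\ref{lem:numbers} with $d=B-1\le n-1$ gives $u^{2B-2}\ne0$, so $x^{2B-1}=xu^{2B-2}\ne0$. The last claim follows from Lemma~\ref{lem:compress}.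
\end{proof}

\subsection{The normal classes of $X$}

Let $\bar w=w(TX)^{-1}$. Since $TG\cong\gamma\otimes\gamma^\perp$, we have $TG\oplus(\gamma\otimes\gamma)\cong(n+1)\gamma$, and $\gamma\otimes\gamma\cong\epsilon\oplus E\oplus\Lambda^2\gamma$ has total class $(1+u)^2$. The vertical tangent bundle of $X\to G$ is $\lambda\otimes(E/\lambda)\cong\det E$, of class $1+u$. Hence $w(TX)=(1+u+v)^{n+1}(1+u)^{-1}$ and
\begin{equation}\label{eq:wbar}
\bar w=(1+u)(1+u+v)^{-(n+1)} .
\end{equation}

\section{Lifts of powers of $x$}\label{sec:lifts}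

\subsection{Relative groups}

For a map $\varphi:Y\to P$ let $\mathrm{Cyl}(\varphi)$ be the mapping cylinder, $Y\times[0,1]\sqcup P$ with $(y,0)\sim\varphi(y)$, and put $H^*(P,Y)=H^*(\mathrm{Cyl}(\varphi),Y\times\{1\})$. In the exact sequence
\[
H^{k-1}(P)\xrightarrow{\varphi^*}H^{k-1}(Y)\xrightarrow{\ \delta\ }H^k(P,Y)\to H^k(P)\xrightarrow{\varphi^*}H^k(Y)
\]
all maps commute with Steenrod squares and are $H^*(P)$-linear, so $\delta(\varphi^*(p)c)=p\,\delta(c)$. The kernel of $\delta$ on $H^k(Y)$ is $\varphi^*H^k(P)=\{0,\varphi^*x^k\}$. Hence: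
\begin{equation}\label{eq:inj}
\text{if }\varphi^*x^K=0,\text{ then }\delta\text{ is injective on }H^k(Y)\text{ for }k\ge K .
\end{equation}

A map $Y'\to Y$ over $P$ induces $H^*(P,Y)\to H^*(P,Y')$, compatibly with all this structure. A homotopy $K:Y\times I\to P$ from $\varphi$ to $\varphi'$ gives a map $\mathrm{Cyl}(\varphi)\to\mathrm{Cyl}(\varphi')$,
\[
[y,t]\mapsto[y,2t-1]\ \ (t\ge\tfrac12),\qquad [y,t]\mapsto K(y,2t)\in P\ \ (t\le\tfrac12),
\]
which is the identity on $Y$ (at $t=1$) and on $P$. By the five lemma it induces an isomorphism of relative groups, again compatible with the structure. So $H^*(P,Y)$ depends only on the homotopy class of $\varphi$, and a map $Y'\to Y$ that commutes with the maps to $P$ up to homotopy suffices to pull back.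

\begin{lemma}\label{lem:ym}
If $\varphi:Y\to P$ factors up to homotopy through $\mathbb{R}P^{m-1}$, then $x^m$ has a lift $y_m\in H^m(P,Y)$ with $Sq(y_m)=(1+x)^my_m$, where $Sq=\sum_iSq^i$.
\end{lemma}

\begin{proof}
Since $H^*(P)\to H^*(\mathbb{R}P^{m-1})$ is onto, $H^*(P,\mathbb{R}P^{m-1})\to H^*(P)$ is injective, with image the ideal $(x^m)$. The class $\theta\in H^m(P,\mathbb{R}P^{m-1})$ that maps to $x^m$ satisfies $Sq\,\theta=(1+x)^m\theta$, because $x^m$ does. Let $y_m$ be the pullback of $\theta$ along the given map $Y\to\mathbb{R}P^{m-1}$.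
\end{proof}

\subsection{The lift coming from $(a+b)^{2B}=a^{2B}+b^{2B}$}

Let $T=\mathbb{R}P^n\times\mathbb{R}P^n$ with projections $p_1,p_2$, let $a_0$ generate $H^1(\mathbb{R}P^n)$, $a=p_1^*a_0$, $b=p_2^*a_0$, and let $\mu:T\to P$ satisfy $\mu^*x=a+b$. If $n<2B$ and $B$ is a power of $2$, then $\mu^*x^{2B}=a^{2B}+b^{2B}=0$, so $x^{2B}$ lifts to $H^{2B}(P,T)$. What do the squares do to a lift? The smallest case shows what to expect of $Sq^1$.

\begin{example}[$B=2$, $n=2$]\label{ex:binomial}
Represent relative classes by pairs $(\omega,c)$ of cochains on $P$ and $T$, with differential $(\omega,c)\mapsto(d\omega,\mu^*\omega-dc)$; then $\delta[c]=[(0,c)]$. Let $\omega$ be an integral cocycle that represents the nonzero element of $H^2(P;\mathbb{Z})=\mathbb{Z}/2$, which is the integral Bockstein of $x$ and reduces to $x^2$. Let $\rho$ be an integral cocycle representing the nonzero element of $H^2(\mathbb{R}P^2;\mathbb{Z})$, and put $\rho_1=p_1^*\rho$, $\rho_2=p_2^*\rho$. Taking integral Bocksteins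 in $\mu^*x=a+b$ gives $\mu^*[\omega]=[\rho_1]+[\rho_2]$. Now $[\rho_1]^2=[\rho_2]^2=0$, because $H^4(\mathbb{R}P^2;\mathbb{Z})=0$, and $[\rho_1][\rho_2]=[\rho_2][\rho_1]$. Hence
\[
\mu^*(\omega^2)=2\rho_1\rho_2+d\zeta
\]
for some integral cochain $\zeta$. The pair $(\omega^2,\zeta)$ is a cocycle mod $2$ and defines a lift $\tilde y$ of $x^4$. Its integral differential is $(0,2\rho_1\rho_2)$, so the Bockstein is $Sq^1\tilde y=\delta(a^2b^2)$. The class $a^2b^2$ is the mod $2$ reduction of one half of the middle term $2\rho_1\rho_2$ in the expansion of $(\rho_1+\rho_2)^2$.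
\end{example}

By itself this formula has little content: as $2[\rho_1][\rho_2]=0$ we could have hidden the term in $\zeta$. In general, adding $\delta(a^{B-1}b^B)$ to a lift changes $Sq^1$ of it by $\delta(a^Bb^B)$. But if $4\mid B$ it also changes $Sq^2$, by $\binom{B-1}2\delta(a^{B+1}b^B)=\delta(a^{B+1}b^B)$. The information lies in the values of several squares on the \emph{same} lift, and this is what the Key Lemma provides.

\begin{lemma}[Key Lemma]\label{lem:key}
Let $B=2^e\ge8$ and $n\le2B-2$. There is a class $\tilde y\in H^{2B}(P,T)$ that maps to $x^{2B}\in H^{2B}(P)$ and satisfies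
\[
Sq^1\tilde y=\delta(a^Bb^B),\qquad Sq^2\tilde y=Sq^3\tilde y=Sq^4\tilde y=0 .
\]
\end{lemma}

Before the proof we illustrate the use of the lemma in the simplest setting, with $T$ in place of $X$. The example is not needed later.

\begin{example}[two lifts compared by hand]\label{ex:toy}
\emph{There is no map $\mathbb{R}P^{10}\times\mathbb{R}P^{10}\to\mathbb{R}P^{15}$ that pulls $x$ back to $a+b$}, although $(a+b)^{16}=0$. Suppose there is one. Lemma~\ref{lem:ym} with $m=16$ gives a lift $y_{16}$ of $x^{16}$ with $Sq(y_{16})=(1+x^{16})y_{16}$, so $Sq^iy_{16}=0$ for $1\le i\le4$. Lemma~\ref{lem:key} with $B=8$, $n=10$ gives another lift $\tilde y$. They differ by $\delta z$, $z\in H^{15}(T)$, and by \eqref{eq:inj} with $K=16$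
\[
Sq^1z=a^8b^8,\qquad Sq^2z=0,\qquad Sq^4z=0 .
\]
Write $z=\sum_{i=5}^{10}c_i\,a^ib^{15-i}$. The coefficients of $a^8b^8$ and $a^{10}b^6$ in $Sq^1z$ give $c_7+c_8=1$ and $c_9=c_{10}$, that of $a^6b^{10}$ gives $c_5=c_6$. The three conditions on $z$ are symmetric in $a$ and $b$, and exchanging $a$ and $b$ exchanges $c_7$ and $c_8$; so we may assume $c_7=1$, $c_8=0$. In $Sq^2z$ the coefficient of $a^8b^9$ is $\binom62c_6+56c_7+\binom72c_8=c_6+c_8$, and that of $a^9b^8$ is $\binom72c_7+56c_8+\binom62c_9=c_7+c_9$. So $c_6=0$, $c_9=1$, and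
\[
z=a^7b^8+a^9b^6+a^{10}b^5 .
\]
But the coefficient of $a^9b^{10}$ in $Sq^4z$ is $\binom72\binom82+\binom64=588+15$, which is odd. This contradicts $Sq^4z=0$.
\end{example}

On $X$ the same comparison will be made, with two complications: the Key Lemma is available only on $\tilde X$, which introduces an unknown class, and instead of solving for $z$ we eliminate it by duality.

\subsection{Proof of the Key Lemma: the space $M$}

We want a lift on which Adem relations determine the squares. So we look for a space in which the suspension of the lift is an iterated square of a class of degree $2$. If $P$ is regarded as a group with multiplication classifying the tensor product of line bundles, its bar construction is $K(\mathbb{Z}/2,2)$. There the classes $z_k=Sq^{2^{k-1}}\cdots Sq^2Sq^1\iota$ restrict to $\sigma(x^{2^k})$ on the suspension of $P$ and satisfy $Sq^1z_k=z_{k-1}^2$ for $k\ge 2$. The cup square is carried by the $2$-simplices, where it is a product of one class from each factor; this is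 the source of $a^Bb^B$. We need only the part of this construction that involves $T$.

Let $\Delta=\{0\le s_1\le s_2\le1\}$ (Figure~\ref{fig:delta}), with edges
\[
E_1=\{s_1=0\}\ (\text{parameter }s_2),\quad E_2=\{s_2=1\}\ (\text{parameter }s_1),\quad E_0=\{s_1=s_2\}\ (\text{parameter }s_1=s_2).
\]
Each vertex has parameter $0$ or $1$ on both edges that contain it. Let $M$ be obtained from $T\times\Delta$, $P\times I$ and two copies $R_1\times I$, $R_2\times I$ of $\mathbb{R}P^n\times I$ by gluing $T\times E_0$ to $P\times I$ via $\mu$ and $T\times E_k$ to $R_k\times I$ via $p_k$ for $k=1,2$ (identity on parameters), and collapsing $P\times\partial I$ and both $R_k\times\partial I$ to one point $*$. Let $W=W_0\vee W_1\vee W_2\subset M$ with $W_0=S^1\wedge P_+$ and $W_k=S^1\wedge(R_k)_+$ for $k=1,2$. So $M$ is the pushout of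
\[
T\times\Delta\supset T\times\partial\Delta\xrightarrow{\ \psi\ }W,\qquad\text{and}\qquad M/W=T_+\wedge(\Delta/\partial\Delta).
\]
Let $\varrho:M\to M/W$ be the projection, let $\tau$ generate $H^2(\Delta,\partial\Delta)$, and let $\sigma$ denote suspension, which commutes with the squares. Until the end of this section cohomology of pointed spaces is reduced.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.6]
\fill[gray!25] (0,0.5) rectangle (0.5,1);
\draw[thick] (0,0)--(0,1)--(1,1)--cycle;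
\draw[dashed] (0,0.5)--(0.5,0.5)--(0.5,1);
\node[left] at (0,0.5) {$E_1$};
\node[above] at (0.5,1) {$E_2$};
\node[below right] at (0.5,0.5) {$E_0$};
\node at (0.25,0.75) {$W_2\wedge W_1$};
\node at (0.16,0.36) {\scriptsize $f_+=*$};
\node at (0.67,0.87) {\scriptsize $f_-=*$};
\node[below left] at (0,0) {\scriptsize $(0,0)$};
\node[above left] at (0,1) {\scriptsize $(0,1)$};
\node[above right] at (1,1) {\scriptsize $(1,1)$};
\end{tikzpicture}
\caption{The triangle $\Delta$, with $s_1$ horizontal and $s_2$ vertical. In $M$ the edges $E_1,E_2,E_0$ of $T\times\Delta$ are glued via $p_1,p_2,\mu$, and the vertices go to the base point. A diagonal of $M$, deformed by reparametrizations $f_-,f_+$ of the interval, is constant on the two white triangles and lies in $W_2\wedge W_1$ over the shaded square.}\label{fig:delta}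
\end{figure}

\smallskip\noindent\emph{The classes $z_k$.} We extend $(\sigma x,\sigma a_0,\sigma a_0)\in H^2(W)$ over $M$. The coboundary $H^2(W)\to H^3(M,W)\cong H^3(T\times(\Delta,\partial\Delta))$ is $\psi^*$ followed by the coboundary of $T\times(\Delta,\partial\Delta)$. The generator of each $H^1(E_k,\partial E_k)$, extended by zero, gives the generator $\varepsilon$ of $H^1(\partial\Delta)$. Hence
\[
\psi^*(\sigma x,\sigma a_0,\sigma a_0)=(\mu^*x+a+b)\times\varepsilon=0,
\]
and there is $\iota\in H^2(M)$ that restricts to $(\sigma x,\sigma a_0,\sigma a_0)$. Put $z_0=\iota$ and $z_k=Sq^{2^{k-1}}z_{k-1}$. Then $z_k$ has degree $2^k+1$ and restricts to $\sigma(x^{2^k})$ on $W_0$ and to $\sigma(a_0^{2^k})$ on $W_1$ and $W_2$.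

\smallskip\noindent\emph{Squares of $z_k$.} Recall the Adem relation $Sq^iSq^c=\sum_j\binom{c-1-j}{i-2j}Sq^{i+c-j}Sq^j$ for $0<i<2c$, and that $Sq^iy$ is $y^2$ if $i=\deg y$ and $0$ if $i>\deg y$. Put $c=2^{k-1}$, so $\deg z_{k-1}=c+1$.
\begin{itemize}
\item For $k\ge2$, $c$ is even and $Sq^1z_k=Sq^1Sq^cz_{k-1}=Sq^{c+1}z_{k-1}=z_{k-1}^2$.
\item For $k\ge3$, $Sq^2Sq^c=\binom{c-1}2Sq^{c+2}+Sq^{c+1}Sq^1$. Here $Sq^{c+2}z_{k-1}=0$ by instability, and $Sq^{c+1}Sq^1z_{k-1}=Sq^{c+1}(z_{k-2}^2)=0$, because $Sq(y^2)=(Sq\,y)^2$ and $c+1$ is odd. So $Sq^2z_k=0$.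
\item For $k\ge4$, $Sq^4Sq^c=\binom{c-1}4Sq^{c+4}+\binom{c-2}2Sq^{c+3}Sq^1+Sq^{c+2}Sq^2$. On $z_{k-1}$ the first two terms vanish by instability ($Sq^1z_{k-1}$ has degree $c+2$), the third because $Sq^2z_{k-1}=0$. So $Sq^4z_k=0$.
\end{itemize}
The last relation will be used for $k=e+1$; this is where $B\ge8$ enters.

\subsection{The cup square}

We show
\begin{equation}\label{eq:cup}
z_e^2=\varrho^*(a^Bb^B\times\tau).
\end{equation}
The idea is to deform the diagonal of $M$ until it is trivial on $W$. Let $f_-(s)=\min(2s,1)$ and $f_+(s)=\max(2s-1,0)$. They are nondecreasing and fix $0$ and $1$. Hence, applied to all $I$- and $\Delta$-coordinates, they preserve $\Delta$, its edges and all identifications, and define maps $f_\pm:M\to M$. Convex combinations with the identity have the same properties, so $f_\pm\simeq\mathrm{id}_M$ as pointed maps. Therefore the reduced diagonal $M\to M\wedge M$ is homotopic to $D=(f_-\wedge f_+)\circ\mathrm{diag}$.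
\begin{itemize}
\item On $W$: $f_-$ is $*$ if $s\ge\frac12$ and $f_+$ is $*$ if $s\le\frac12$. So $D(W)=*$.
\item On $T\times\Delta$: if $s_2\le\frac12$, then $f_+(s_1)=f_+(s_2)=0$ and $f_+=*$; if $s_1\ge\frac12$, then $f_-(s_1)=f_-(s_2)=1$ and $f_-=*$. In both cases $D=*$.
\item If $s_1\le\frac12\le s_2$, then $f_-$ sends $(s_1,s_2)$ to $(2s_1,1)\in E_2$ and $f_+$ sends it to $(0,2s_2-1)\in E_1$. So $D(t,s_1,s_2)=[p_2t,2s_1]\wedge[p_1t,2s_2-1]\in W_2\wedge W_1$.
\end{itemize}
So $D$ is $\varrho$ followed by the map $T_+\wedge(\Delta/\partial\Delta)\to W_2\wedge W_1\subset M\wedge M$ given by $(p_2,p_1)$ on $T$ and by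
\[
\Delta/\partial\Delta\to S^1\wedge S^1,\qquad(s_1,s_2)\mapsto(f_-(s_1),f_+(s_2)).
\]
The latter maps the interior of the square $[0,\frac12]\times[\frac12,1]\subset\Delta$ homeomorphically onto the complement of the base point and everything else to the base point, so it has degree $\pm1$. Since $z_e$ restricts to $\sigma(a_0^B)$ on $W_1$ and $W_2$, the class $z_e^2=D^*(z_e\wedge z_e)$ is $\varrho^*(p_2^*a_0^B\,p_1^*a_0^B\times\tau)$, which is \eqref{eq:cup}.

\subsection{From $M$ to the pair $(P,T)$}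

Let $N=M/(W_1\vee W_2)$. Choose a homeomorphism $\partial\Delta\to\partial([0,1]\times I)$ that is $(s,s)\mapsto(0,s)$ on $E_0$ and sends $E_1\cup E_2$ to the union of the other three sides. It extends conically to $\Delta\cong[0,1]\times I$. With the first coordinate as cylinder coordinate, this identifies
\[
N\cong\mathrm{Cyl}(\mu)\times I\big/\bigl(\mathrm{Cyl}(\mu)\times\partial I\,\cup\,T\times\{1\}\times I\bigr)=S^1\wedge(\mathrm{Cyl}(\mu)/T).
\]
So $H^{j+1}(N)\cong H^j(P,T)$, compatibly with the squares and with restriction to $P$ (that is, to $W_0$).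

For $c\in H^*(T)$ the class $\delta(c)$ is the pullback of $\sigma c$ along $\mathrm{Cyl}(\mu)/T\to\mathrm{Cyl}(\mu)/(T\cup P)=S^1\wedge T_+$: this is naturality of the coboundary for $(\mathrm{Cyl}(\mu),T)\subset(\mathrm{Cyl}(\mu),T\sqcup P)$, applied to the class that is $c$ on $T$ and $0$ on $P$. After suspension this collapse is $N\to N/W_0=M/W$. Hence the image of $\delta(c)$ in $H^*(M)$ is $\varrho^*(c\times\tau)$.

For $j\ge2B+1$ the map $H^j(N)\to H^j(M)$ is injective, because it is preceded in the exact sequence by $H^{j-1}(W_1\vee W_2)\cong(H^{j-2}(\mathbb{R}P^n))^2=0$, as $j-2\ge2B-1>n$. The class $z_{e+1}$, of degree $2B+1$, restricts to $\sigma(a_0^{2B})=0$ on $W_1$ and $W_2$. So it comes from a unique class in $H^{2B+1}(N)$; let $\tilde y\in H^{2B}(P,T)$ be the corresponding class. It maps to $x^{2B}$, because $z_{e+1}|_{W_0}=\sigma(x^{2B})$. Since $e+1\ge4$,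
\[
Sq^1z_{e+1}=z_e^2=\varrho^*(a^Bb^B\times\tau),\qquad Sq^2z_{e+1}=Sq^4z_{e+1}=0 .
\]
By injectivity $Sq^1\tilde y=\delta(a^Bb^B)$ and $Sq^2\tilde y=Sq^4\tilde y=0$. Finally $Sq^3\tilde y=Sq^1Sq^2\tilde y=0$. This proves Lemma~\ref{lem:key}. \qed

\section{What an equivariant map forces}\label{sec:force}

We now compare the two lifts on $X$. The Key Lemma lives on $T$; its lift can be pulled back to $\tilde X$ but is not available on $X$. So we start from an arbitrary lift on $X$ and correct it. What cannot be corrected is recorded by one unknown class $h$, which turns out to be rather rigid.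

\begin{proposition}\label{prop:force}
Let $B=2^e\ge8$, $B\le n\le2B-2$, $m>2B$ and $q=m-2B$, and suppose there is a $\mathbb{Z}/2$-map $F(\mathbb{R}P^n,2)\to S^{m-1}$. For $z\in H^*(X)$ put $\Theta(z)=(1+x)^{-m}Sq(z)$, and let $\Theta^j$ be the component that raises degree by $j$. Then there are $z\in H^{m-1}(X)$ and $h\in H^{2B-2}(G)$ such that, with $\kappa=u^{q-1}vh$,
\[
\Theta^1z=x\,(u^{q-1}v^B+\kappa),\qquad\Theta^jz=x\,u^{j-1}\kappa\quad(j=2,3,4).
\]
\end{proposition}

\begin{proof}
\emph{Step 1: a lift of $x^{2B}$ on $X$.} By Proposition~\ref{prop:height}, $x^{2B}=0$ in $H^*(X)$ and $u^{2B}=0$ in $H^*(\tilde X)$. So $x^{2B}$ lifts to some $y\in H^{2B}(P,X)$, and by \eqref{eq:inj} $\delta$ is injective on $H^k(X)$ and $H^k(\tilde X)$ for $k\ge2B$. For $1\le i\le4<2B$ the class $Sq^iy$ maps to $\binom{2B}{i}x^{2B+i}=0$ in $H^*(P)$, so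
\[
Sq^iy=\delta r_i\quad\text{for a unique } r_i\in H^{2B-1+i}(X).
\]

Let $\phi:\tilde X\to T$, $(p,L)\mapsto(L,L^\perp)$; it pulls $a,b\in H^1(T)$ back to the classes $a,b$ on $\tilde X$. Both $\ell\pi$ and $\mu\phi$ pull $x$ back to $a+b$, so they are homotopic, and we identify the two versions of $H^*(P,\tilde X)$. Now $\pi^*y$ and $\phi^*\tilde y$ both lift $x^{2B}$. Hence
\[
\pi^*y+\phi^*\tilde y=\delta(g+ha),\qquad g\in H^{2B-1}(G),\ h\in H^{2B-2}(G).
\]
Since $g=\pi^*g$, we may replace $y$ by $y+\delta g$ (and the $r_i$ accordingly), and so assume $g=0$. The term $ha$ cannot be removed in this way, because $\operatorname{im}\pi^*=H^*(G)$. Apply $Sq^i$; by Lemma~\ref{lem:key} and injectivity of $\delta$ on $H^{2B-1+i}(\tilde X)$,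
\[
\pi^*r_i=r_i^\circ+Sq^i(ha),\qquad r_1^\circ=a^Bb^B=v^B,\quad r_2^\circ=r_3^\circ=r_4^\circ=0 .
\]
Since $Sq(ha)=Sq(h)(a+a^2)=Sq(h)\bigl((1+u)a+v\bigr)$, this reads
\[
\pi^*r_i=r_i^\circ+v\,Sq^{i-1}h+\bigl(Sq^ih+u\,Sq^{i-1}h\bigr)a .
\]
But $\pi^*r_i\in H^*(G)$, so the coefficient of $a$ is zero for $1\le i\le4$. By induction $Sq^ih=u^ih$ for $i\le4$, and $\pi^*r_i=r_i^\circ+u^{i-1}vh$. By \eqref{eq:pi} and $q\ge1$, $x^qr_i=xu^{q-1}r_i=xu^{q-1}\pi^*r_i$, that is,
\begin{equation}\label{eq:xr}
x^qr_1=x(u^{q-1}v^B+\kappa),\qquad x^qr_j=xu^{j-1}\kappa\quad(j=2,3,4).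
\end{equation}

\emph{Step 2: comparison.} By Lemmas~\ref{lem:compress} and~\ref{lem:ym} there is a lift $y_m\in H^m(P,X)$ of $x^m$ with $Sq(y_m)=(1+x)^my_m$. Also $x^qy$ lifts $x^m$, so $x^qy+y_m=\delta z$ with $z\in H^{m-1}(X)$. Put $r=r_1+\dots+r_4$. Then
\[
\delta(Sq\,z)=(1+x)^qx^q\,Sq\,y+(1+x)^my_m .
\]
In degrees $m+j$ with $0\le j\le4$ we may replace $Sq\,y$ by $y+\delta r$, and, as $2B>4$, $(1+x)^m=(1+x)^q(1+x^{2B})$ by $(1+x)^q$. Hence in these degrees
\[
\delta(Sq\,z)=(1+x)^q\bigl(x^qy+y_m+x^q\delta r\bigr)=\delta\bigl((1+x)^q(z+x^qr)\bigr).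
\]
As $\delta$ is injective on $H^{m-1+j}(X)$ (note $m-1+j\ge2B$), we get $Sq\,z=(1+x)^q(z+x^qr)$ in degrees $m-1+j$, $0\le j\le4$. Both sides are zero in degrees below $m-1$, so we may multiply by $(1+x)^{-q}$ in this range. In $H^*(X)$ we have $(1+x)^{2B}=1+x^{2B}=1$, so $(1+x)^{-q}=(1+x)^{-m}$ and $\Theta^jz=x^qr_j$ for $1\le j\le4$. Now use \eqref{eq:xr}.
\end{proof}

\section{Eliminating $z$}\label{sec:wu}

We know $\Theta^jz$ but not $z$. To derive a contradiction we need a consequence in which $z$ itself does not occur. Recall the total Wu class $V$ of the closed manifold $X$: it satisfies $\langle Sq\,c,[X]\rangle=\langle Vc,[X]\rangle$ for all $c\in H^*(X)$, and $Sq\,V=w(TX)$. For a fixed integer $m$ put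
\[
w=(1+x)^m\bar w=1+w_1+w_2+\cdots,\qquad Sq_W(k)=w\,Sq(k),\qquad Sq_W^i(k)=\sum_jw_{i-j}Sq^jk .
\]
(Formally, $\Theta$ and $Sq_W$ are the total squares in Thom spaces of the virtual bundles $-m\lambda$ and $m\lambda-TX$.)

\begin{lemma}\label{lem:wu}
If $k,z\in H^*(X)$ are homogeneous with $\deg k+\deg z=2n-1-i$, $i\ge1$, then
\begin{equation}\label{eq:wu}
\langle Sq_W^i(k)\,z,[X]\rangle=\sum_{j=1}^i\langle Sq_W^{i-j}(k)\,\Theta^jz,[X]\rangle .
\end{equation}
\end{lemma}

\begin{proof}
Take $c=kzV^{-1}$ in the definition of $V$. Since $Sq(V^{-1})=\bar w$, we get $\langle Sq(k)Sq(z)\bar w,[X]\rangle=\langle kz,[X]\rangle$. The left side is $\langle Sq_W(k)\Theta(z),[X]\rangle$, as the factors $(1+x)^{\pm m}$ cancel. The right side is zero for degree reasons. Extract the component of degree $2n-1$ and use $\Theta^0z=z$.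
\end{proof}

Now let $m=2n-6$, so that the class $z$ of Proposition~\ref{prop:force} has degree $2n-7$. Formula \eqref{eq:wu} applies whenever $\deg k+i=6$. Suppose that we find $k_4\in H^2(X)$, $k_2\in H^4(X)$, $k_1\in H^5(X)$ with
\begin{equation}\label{eq:rel}
Sq_W^4(k_4)+Sq_W^2(k_2)+Sq_W^1(k_1)=0\quad\text{in }H^6(X).
\end{equation}
Adding \eqref{eq:wu} for $(k,i)=(k_4,4),(k_2,2),(k_1,1)$ we obtain an equation without $z$. Write $\Theta^jz=xs_j$ with
\begin{equation}\label{eq:s}
s_1=u^{q-1}v^B+\kappa,\qquad s_j=u^{j-1}\kappa\quad(j=2,3,4).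
\end{equation}
By \eqref{eq:HX} and \eqref{eq:pi}, $\langle k\,xs,[X]\rangle=\langle\pi^*(k)s,[G]\rangle$ for $s\in H^*(G)$. So the equation is
\begin{equation}\label{eq:test}
0=\Bigl\langle\sum_{j=1}^4\pi^*\bigl(Sq_W^{4-j}k_4\bigr)s_j+\pi^*\bigl(Sq_W^1k_2\bigr)s_1+\pi^*(k_2)s_2+\pi^*(k_1)s_1,\,[G]\Bigr\rangle .
\end{equation}
Recall that $\pi^*$ is the substitution $x\mapsto u$. In \eqref{eq:test} the unknown $\kappa$ still occurs; for the classes below its contributions cancel.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}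

Let $B\ge8$ be a power of $2$ and let $C$ be a multiple of $8$ with $0\le C<B$. We consider
\begin{itemize}
\item \textbf{Case I:} $n=B+C+4$; then $m=2n-6=2B+2C+2$ and $q=2C+2$;
\item \textbf{Case II:} $n=B+C+2$ with $C>0$; then $m=2n-6=2B+2C-2$ and $q=2C-2$.
\end{itemize}
Theorem~\ref{thm:main} is Case I with $B=2^e$, $C=0$, and Case II with $B=2^j$, $C=2^i$. Carrying a general $C$ along costs nothing and shows where the hypothesis on $\alpha(n)$ is used: only in the last line of each case. Since $C\le B-8$, we have $B\le n\le2B-2$; also $m>2B$. Assume that a $\mathbb{Z}/2$-map $F(\mathbb{R}P^n,2)\to S^{m-1}$ exists. Then Proposition~\ref{prop:force} applies, and \eqref{eq:test} holds for every solution of \eqref{eq:rel}.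

We take $k_4=v$. Then \eqref{eq:rel} is a system of linear equations over $\mathbb{Z}/2$ for the coefficients of $k_2$ and $k_1$ as polynomials in $x,u,v$; we give a solution in each case and check it. We use $x^iu^j=x^{i+j}$ for $i\ge1$, and for $w$ the facts that $(1+u+v)^8$ is $1$ modulo degrees $\ge8$, that $(1+x)^{16}$ is $1$ modulo degrees $\ge16$, that $16\mid 2B+2C$, and that
\[
(1+u)(1+u+v)=1+(v+u^2)+uv .
\]

\subsection{Case I}

Modulo degrees $\ge5$ we have $(1+x)^m=(1+x)^2=1+x^2$. Since $n+1=(B+C+8)-3$, also $(1+u+v)^{-(n+1)}=(1+u+v)^3$. So by \eqref{eq:wbar}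
\[
\bar w=\bigl[1+(v+u^2)+uv\bigr](1+u^2+v^2)=1+v+uv+(u^4+u^2v+v^2)
\]
and, multiplying by $1+x^2$,
\[
w_1=0,\quad w_2=v+x^2,\quad w_3=uv,\quad w_4=u^4+u^2v+v^2+x^2v .
\]
Take $k_2=u^4$ and $k_1=x^5$. Then \eqref{eq:rel} holds:
\begin{align*}
Sq_W^4v&=w_2v^2+w_3uv+w_4v\\
&=(v^3+x^2v^2)+u^2v^2+(u^4v+u^2v^2+v^3+x^2v^2)=u^4v,\\
Sq_W^2(u^4)&=w_2u^4=u^4v+x^6,\\
Sq_W^1(x^5)&=x^6,
\end{align*}
with sum $0$. The coefficients in \eqref{eq:test} are, with $\mapsto$ denoting $\pi^*$,
\begin{gather*}
Sq_W^3v=w_2uv+w_3v=x^2uv\mapsto u^3v,\qquad Sq_W^2v=v^2+w_2v=x^2v\mapsto u^2v,\\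
Sq_W^1v=uv,\qquad Sq_W^1(k_2)=Sq^1(u^4)=0,\qquad k_2\mapsto u^4,\qquad k_1\mapsto u^5 .
\end{gather*}
So \eqref{eq:test} says that
\[
u^3v\,s_1+u^2v\,s_2+uv\,s_3+v\,s_4+u^4s_2+u^5s_1
\]
has value $0$ on $[G]$. By \eqref{eq:s} its $\kappa$-terms are $4u^3v\kappa+2u^5\kappa=0$. What remains is, with $q-1=2C+1$,
\[
(u^3v+u^5)\,u^{q-1}v^B=u^{2C+4}v^{B+1}+u^{2C+6}v^B .
\]
As $n-1=B+C+3$, these are the monomials of Lemma~\ref{lem:numbers} with $d=C+2$ and $d=C+3$. So the value is the number, mod $2$, of powers of $2$ among $C+3$ and $C+4$. If $C=0$, exactly one of $3$, $4$ is a power of $2$, and \eqref{eq:test} reads $0=1$, a contradiction.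

\subsection{Case II}

Modulo degrees $\ge5$ we have $(1+x)^m=(1+x)^{-2}=1+x^2+x^4$. Since $n+1=(B+C+8)-5$, also $(1+u+v)^{-(n+1)}=(1+u+v)^5=(1+u+v)(1+u^4)$. So
\[
\bar w=\bigl[1+(v+u^2)+uv\bigr](1+u^4)=1+(v+u^2)+uv+u^4,
\]
and, as $x^2u^2=x^4$,
\[
w_1=0,\quad w_2=v+u^2+x^2,\quad w_3=uv,\quad w_4=u^4+x^2(v+u^2)+x^4=u^4+x^2v .
\]
Take
\[
k_2=u^4+x^4+x^2v+v^2,\qquad k_1=u^5+x^5+xv^2 .
\]
To check \eqref{eq:rel}, note $Sq^1(x^2)=0$, $Sq^2(x^2)=x^4$, $Sq^2(x^4)=Sq^2(u^4)=0$ and $Sq^2(v^2)=(Sq^1v)^2=u^2v^2$. Then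
\begin{align*}
Sq_W^4v&=w_2v^2+w_3uv+w_4v\\
&=(v^3+u^2v^2+x^2v^2)+u^2v^2+(u^4v+x^2v^2)=v^3+u^4v,\\
Sq_W^2(u^4)&=w_2u^4=u^4v+u^6+x^6,\\
Sq_W^2(x^4)&=w_2x^4=x^4v+x^6+x^6=x^4v,\\
Sq_W^2(x^2v)&=(x^4v+x^2v^2)+(x^2v^2+x^4v+x^4v)=x^4v,\\
Sq_W^2(v^2)&=u^2v^2+(v^3+u^2v^2+x^2v^2)=v^3+x^2v^2,\\
Sq_W^1(k_1)&=u^6+x^6+x^2v^2,
\end{align*}
with sum $0$. The coefficients in \eqref{eq:test} are
\begin{gather*}
Sq_W^3v=w_2uv+w_3v=(u^2+x^2)uv\mapsto0,\qquad Sq_W^2v=v^2+w_2v=(u^2+x^2)v\mapsto0,\\
Sq_W^1v=uv,\qquad Sq_W^1(k_2)=Sq^1(x^2v)=x^2uv\mapsto u^3v,\\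
k_2\mapsto v^2+u^2v,\qquad k_1\mapsto uv^2 .
\end{gather*}
So \eqref{eq:test} says that
\[
uv\,s_3+v\,s_4+u^3v\,s_1+(v^2+u^2v)\,s_2+uv^2\,s_1
\]
has value $0$ on $[G]$. Its $\kappa$-terms are
\[
u^3v\kappa+u^3v\kappa+u^3v\kappa+(uv^2+u^3v)\kappa+uv^2\kappa=0 .
\]
What remains is, with $q-1=2C-3$,
\[
(u^3v+uv^2)\,u^{q-1}v^B=u^{2C}v^{B+1}+u^{2C-2}v^{B+2}.
\]
As $n-1=B+C+1$, these are the monomials of Lemma~\ref{lem:numbers} with $d=C$ and $d=C-1$. So the value is the number, mod $2$, of powers of $2$ among $C+1$ and $C$. If $C$ is a power of $2$ (at least $8$), then $C+1$ is not, and \eqref{eq:test} reads $0=1$, a contradiction. This completes the proof of Theorem~\ref{thm:main}. \qed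

\begin{remark}\label{rem:alpha}
For all other $C$ the final number is $0$. In Case I with $C\ge8$, neither $C+3$, which is odd, nor $C+4$, which is larger than $4$ and congruent to $4$ mod $8$, is a power of $2$. In Case II with $C$ not a power of $2$, neither $C$ nor the odd number $C+1$ is one. These are exactly the $n$ with $\alpha(n)\ge3$, respectively $\alpha(n)\ge4$, for which fact (ii) provides an embedding. So the argument must, and does, stop there.
\end{remark}

\section{Proof of Corollary~\ref{cor:main}}\label{sec:cor}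

(a) If $n\le k$, then $\mathbb{R}P^n\subset\mathbb{R}P^k$. Apply Theorem~\ref{thm:main} to $n=2^e+4$, where $2n-6=2^{e+1}+2$, and to $n=2^i+2^j+2$, where $2n-6=2^{i+1}+2^{j+1}-2$.

(b) The ``if'' directions are fact (ii). For ``only if'' let first $n\equiv4\bmod8$. If $\alpha(n)=2$, use Theorem~\ref{thm:main}. If $\alpha(n)=1$, then $n=4$, and $\mathbb{R}P^4$ does not embed in $\mathbb{R}^2$ for dimension reasons.

Now let $n\equiv2\bmod 8$ and $n>2$, so $\alpha(n)\ge2$. If $\alpha(n)=3$, use Theorem~\ref{thm:main}. If $\alpha(n)=2$, then $n=B+2$ with $B\ge8$ a power of $2$, and $2n-6=2B-2$. By Proposition~\ref{prop:height}, $\mathbb{R}P^n$ does not embed even in $\mathbb{R}^{2B-1}$. \qed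

\begin{thebibliography}{1}
\bibitem{EM} \emph{Embedding Manifolds in Euclidean Space}, \url{https://www.projecteuclid.org/download/pdf_1/euclid.ojm/1200769312}.
\end{thebibliography}

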